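
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}

\title{The universal relation on $n\ge 3$ bits costs exactly $n+1$ bits of communication}


\begin{abstract}
Alice and Bob hold different words $x,y\in\{0,1\}^n$ and must agree on an index at which the words differ. We show that for every $n\ge 3$ the least number of bits that a deterministic protocol exchanges in the worst case is exactly $n+1$. The new cases are $n\ge 7$, where the answer was known to be $n+1$ or $n+2$. The protocol treats the problem as one of packing Bob's possible inputs into the leaves of a binary tree. It works because there are large sets of inputs whose price per point is below the break-even value $2$. It can be carried out with $O(\log^* n)$ alternating messages.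
\end{abstract}

\section{The question and the answer}

Alice holds a word $x\in\{0,1\}^n$ and Bob holds a word $y\in\{0,1\}^n$. They are told that $x\ne y$, and they have to find an index $i$ with $x_i\ne y_i$ that is known to both of them at the end. This task is called the \emph{universal relation}. A protocol is a binary tree. At each inner node one party, determined by the node, sends one bit that depends on his or her input, and the play moves to the corresponding child. The output is a function of the leaf reached, so that both parties know it. A task is \emph{solvable in $k$ bits} if some protocol for it exchanges at most $k$ bits on every pair of inputs that the task allows. Let $f(n)$ be the least $k$ for which the $n$-bit universal relation is solvable in $k$ bits.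

If Alice sends all of $x$ and Bob answers with an index, they exchange $n+\lceil\log_2 n\rceil$ bits. In the other direction, about $n$ bits are forced. The pairs $(x,x)$ are excluded by the promise, but the protocol tree is defined on them too, and we shall see in Section~\ref{sec:lower} that below a node with $k\ge1$ bits to go there can be at most $2^k$ of them, whence $f(n)\ge n$ for $n\ge2$. So the question is about the small additive term. The paper \cite{uri} gives the bounds
\[
 f(n)\le n+2 \quad\text{for all } n,\qquad\qquad f(n)\ge n+1\quad\text{for } n>2 ,
\]
notes that $f(n)=n+1$ for $3\le n\le 6$, and leaves open which of $n+1$ and $n+2$ is the truth for $n\ge7$.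

The small cases speak for $n+1$, but there is an obstacle. Suppose that Alice starts by sending $n-r$ of her bits and the total is to be $n+1$. Then $r+1$ bits are left. In these, Bob must be able to report any one of the $n-r$ positions as a position of difference, or else the two must solve the problem on the remaining $r$ coordinates. The protocol for $3\le n\le6$ that we give in Section~\ref{sec:alarms} has $r=2$, and at $n=6$ it has used every leaf of its tree. To go on, one must find room for more and more of Bob's reports, and it is not obvious where this room could come from. Nevertheless, it exists.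

\begin{theorem}\label{thm:main}
$f(1)=0$, $f(2)=2$, and $f(n)=n+1$ for all $n\ge3$. In particular, for every $n\ge 7$ the minimum worst-case number of bits is $n+1$. Moreover, for $n\ge7$ this minimum is attained by a protocol that exchanges only $O(\log^* n)$ alternating messages.
\end{theorem}

Here a \emph{message} is a maximal block of consecutive bits sent by the same party, and $\log^*n$ is the number of times one must apply $\log_2$ to bring $n$ down to at most $1$.

\paragraph{The idea.} We count leaves. After Alice's first message, a tree of depth $r+1$ has $2^{r+1}$ leaves, that is, two leaves per point $y\in\{0,1\}^r$. Bob announces which class of a partition of $\{0,1\}^r$ contains his word. A class that can be finished in $\kappa$ bits costs $2^\kappa$ leaves, and a report of a position costs one leaf. Subcubes of a dimension that has already been handled can be finished at a price of two leaves per point, which exactly uses up the budget and leaves nothing for the reports. So we look for sets $K$ with more than $2^{\kappa-1}$ points that can be finished in $\kappa$ bits, whatever word Alice holds. Each of them saves $2|K|-2^\kappa$ leaves. Section~\ref{sec:six}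 shows such a set with $18$ points and $\kappa=5$ in dimension $6$; this settles $7\le n\le14$. Section~\ref{sec:general} iterates the construction. There the parties take turns in being the one who reports a position of difference, and the room for reports grows like a tower of exponentials. Section~\ref{sec:upper} completes the proof of the upper bound. Section~\ref{sec:lower} proves the lower bound, so that the theorem is proved in full here.

\section{Alarms and prices}\label{sec:alarms}

We now isolate the task that remains after Alice's first message.

\begin{definition}
Let $A,B\subseteq\{0,1\}^r$ and let $m\ge0$ be an integer. In the game $[A\mid B+m]$ one party, the \emph{listener}, holds some $x\in A$. The other, the \emph{speaker}, holds either some $y\in B$ or an \emph{alarm} $i\in\{1,\dots,m\}$. If the speaker holds alarm $i$, the output must be ``alarm $i$''. If he holds $y\ne x$, the output must be a coordinate in which $x$ and $y$ differ. If he holds $y=x$, any output is allowed. Alice and Bob may play either role.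

We write $\mathrm G(r,m)$ for the statement that $[\{0,1\}^r\mid\{0,1\}^r+m]$ is solvable in $r+1$ bits.
\end{definition}

Clearly $\mathrm G(r,m)$ implies $\mathrm G(r,m')$ for all $m'\le m$.

\begin{lemma}\label{lem:reduce}
If $\mathrm G(r,m)$ holds, then $f(n)\le n+1$ for $r\le n\le r+m$.
\end{lemma}
\begin{proof}
Alice sends her last $n-r$ bits. If Bob's last $n-r$ bits are different, he takes as his alarm one position of difference. Otherwise the two words differ in the first $r$ coordinates, and he holds the word formed by his first $r$ bits. They play the game of $\mathrm G(r,n-r)$ with Bob as speaker. The total is $(n-r)+(r+1)=n+1$ bits.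
\end{proof}

\begin{lemma}\label{lem:four}
$\mathrm G(2,4)$ holds. Hence $f(n)\le n+1$ for $2\le n\le 6$.
\end{lemma}
\begin{proof}
A speaker with an alarm sends $0$ and then two bits naming the alarm. A speaker with $y\in\{0,1\}^2$ sends $1$ and $y_1$; the listener answers with $x_1$. If $x_1\ne y_1$, the output is $1$; otherwise it is $2$. This takes $3$ bits. The second claim is Lemma~\ref{lem:reduce}.
\end{proof}

All eight leaves are used: four by the alarms and four by the points. The points cost only one leaf each because the second coordinate is never sent: it is what remains when the first agrees. We shall exploit such a silent coordinate again.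

\paragraph{Prices.} Recall Kraft's inequality: if $\ell_1,\dots,\ell_q\ge0$ are integers with $\sum_j2^{-\ell_j}\le1$, there is a prefix-free set of binary words of lengths $\ell_1,\dots,\ell_q$. Consequently, \emph{suppose that the possible inputs of the speaker are partitioned into classes, that class $j$ is solvable in $\kappa_j\le k$ bits once both parties know the class, and that $\sum_j2^{\kappa_j}\le2^k$. Then the whole game is solvable in $k$ bits.} Indeed, the speaker names his class by a prefix-free word of length $k-\kappa_j$. So class $j$ has price $2^{\kappa_j}$, and the budget is $2^k$. A single alarm is a class with $\kappa=0$ and has price $1$.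

We say that a set $K\subseteq\{0,1\}^D$ \emph{costs $\kappa$ bits} if $\kappa$ bits suffice when one party holds some $y\in K$, the other holds an arbitrary $x\in\{0,1\}^D$, and a coordinate of difference must be output whenever $x\ne y$.

\begin{lemma}\label{lem:cube}
If $\mathrm G(p,D-p)$ holds, every $p$-dimensional subcube $F$ of $\{0,1\}^D$ costs $p+1$ bits.
\end{lemma}
\begin{proof}
The holder of $x$ acts as the speaker. If $x\notin F$, his alarm is one of the $D-p$ fixed coordinates of $F$ in which $x$ disagrees with $F$; the holder of $y\in F$ has the other value there. If $x\in F$, both words lie in $F$, and the speaker holds the $p$ free coordinates of $x$. The listener holds the $p$ free coordinates of $y$.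
\end{proof}

So such a subcube has the price $2^{p+1}$, two leaves per point. In $\{0,1\}^D$ with $D+1$ bits the budget is also two leaves per point. Everything that is cheaper leaves room for alarms.

\begin{lemma}\label{lem:account}
Let $\{0,1\}^D$ be the disjoint union of sets $L_1,\dots,L_q$ and of $p$-dimensional subcubes $F_1,\dots,F_N$. Suppose that $L_j$ costs $\kappa_j$ bits, that $\mathrm G(p,D-p)$ holds, and that
\[
 m=\sum_{j=1}^q\bigl(2|L_j|-2^{\kappa_j}\bigr)\ge 0 .
\]
Then $\mathrm G(D,m)$ holds.
\end{lemma}
\begin{proof}
The classes of the speaker are the sets $L_j$, the subcubes $F_j$, and the single alarms. By Lemma~\ref{lem:cube} each subcube has price $2^{p+1}$. As $N\,2^p=2^D-\sum_j|L_j|$, the total price is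
\[
 \sum_j2^{\kappa_j}+N\,2^{p+1}+m
 =\sum_j2^{\kappa_j}+2\Bigl(2^D-\sum_j|L_j|\Bigr)+m=2^{D+1}.\qedhere
\]
\end{proof}

The task is thus to find sets $L$ in $\{0,1\}^D$ that cost $\kappa$ bits but have more than $2^{\kappa-1}$ points, such that the rest of the cube can be tiled by subcubes of a dimension that we can already handle.

\section{Six coordinates: the case $7\le n\le 14$}\label{sec:six}

We write points of $\{0,1\}^6$ as $(h,w,\rho)$ with $h\in\{0,1\}^3$, $w\in\{0,1\}$, $\rho\in\{0,1\}^2$. The coordinates of a word $x$ are written $h_j(x)$, $w(x)$ and so on, and ``output $h_j$'' means to output the index of that coordinate. Let $|h|$ be the number of ones in $h$, and let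
\[
 T=\{100,010,001\},\qquad \overline T=\{011,101,110\},\qquad R_1=\{00,01,10\},
\]
\[
 K_1=T\times\{0,1\}\times R_1,\qquad K_1'=\overline T\times\{0,1\}\times R_1 .
\]
Each of $K_1,K_1'$ has $3\cdot2\cdot3=18$ points. We shall show that each costs $5$ bits, and so saves $36-32=4$ leaves. The core of the protocol lives on the first four coordinates, where we put
\[
 K_0=T\times\{0,1\},\qquad K_0^+=\{h\in\{0,1\}^3:|h|\le1\}\times\{0,1\}.
\]

\begin{lemma}\label{lem:core}
The game $[K_0^+\mid K_0+2]$ is solvable in $3$ bits.
\end{lemma}
\begin{proof}
With two bits the speaker says either ``alarm'' or the $j\in\{1,2,3\}$ with $h_j(y)=1$. After ``alarm'' he uses the third bit to say which of the two it is. After $j$, the listener sends $h_j(x)$. If it is $0$, output $h_j$. If it is $1$, then $h(x)=h(y)$ because $|h(x)|\le1$, so $x$ and $y$ can differ only in $w$; output $w$.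
\end{proof}

As in Lemma~\ref{lem:four}, the eight leaves serve six points and two alarms at one leaf each, and $w$ is the silent coordinate. The cheapness depends on the promise that the listener's $h$ has weight at most $1$. The next proof removes this promise, and the string $11$ missing from $R_1$ pays for that.

\begin{lemma}\label{lem:K1}
Each of $K_1$ and $K_1'$ costs $5$ bits.
\end{lemma}
\begin{proof}
Complementing the three $h$-coordinates of both words exchanges $K_1$ and $K_1'$ and does not change the set of coordinates in which the words differ. So it suffices to treat $K_1$. Let Bob hold $y\in K_1$ and Alice an arbitrary $x\in\{0,1\}^6$. Alice begins with two bits.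

\emph{If $|h(x)|\le1$ and $\rho(x)\ne11$}, she sends $\rho(x)$. Now Bob becomes the speaker. If $\rho(y)\ne\rho(x)$, he has an alarm, namely one of the two coordinates of $\rho$ in which $y$ differs from $x$; otherwise he holds the part $(h,w)$ of $y$, an element of $K_0$. Alice's part $(h,w)$ lies in $K_0^+$. Lemma~\ref{lem:core} finishes in $3$ bits.

\emph{Otherwise} she sends $11$, and $3$ bits remain. Either $\rho(x)=11$ or $|h(x)|\ge2$. Alice continues with one of the words $00$, $01$, $1$.
\begin{itemize}
\item[$00$:] $\rho(x)=11$. As $\rho(y)\ne11$, Bob names with one bit a coordinate of $\rho(y)$ that is $0$. Output it.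
\item[$01$:] $\rho(x)\ne11$ and $h_1(x)=h_2(x)=1$. As $|h(y)|=1$, Bob can name with one bit a $j\in\{1,2\}$ with $h_j(y)=0$. Output $h_j$.
\item[$1$:] In the remaining case, $|h(x)|\ge2$ but not $h_1(x)=h_2(x)=1$. Hence $h_3(x)=1$ and exactly one of $h_1(x),h_2(x)$ is $1$. Bob sends $h_3(y)$. If it is $0$, output $h_3$. If it is $1$, then $h_1(y)=h_2(y)=0$, and Alice names with one bit the $j\in\{1,2\}$ with $h_j(x)=1$. Output $h_j$.
\end{itemize}
Each of these uses at most $3$ bits after $11$, so the total is at most $5$.
\end{proof}

It remains to tile the rest of the cube. Put
\[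
 C=T\cup\overline T=\{0,1\}^3\setminus\{000,111\}.
\]
The set $C$ is a disjoint union of three edges,
\begin{equation}\label{eq:edges}
 C=\{100,110\}\cup\{010,011\}\cup\{001,101\}.
\end{equation}
This is one reason to use $K_1$ and $K_1'$ together: an edge joins an odd to an even weight, so $T$ alone contains no edge.

\begin{lemma}\label{lem:tile1}
$\{0,1\}^6\setminus(K_1\cup K_1')$ is a disjoint union of seven $2$-dimensional subcubes.
\end{lemma}
\begin{proof}
As $K_1\cup K_1'=C\times\{0,1\}\times R_1$, the complement consists of all $(h,w,\rho)$ with $h\in\{000,111\}$ or $\rho=11$, and $w$ arbitrary. The pairs $(h,\rho)$ in question form a disjoint union of seven edges: for $h=000$ the edges $\rho\in\{00,01\}$ and $\rho\in\{10,11\}$, the same two for $h=111$, and for $\rho=11$ the three edges \eqref{eq:edges} of $C$. Multiply each by $\{0,1\}$ for the coordinate $w$.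
\end{proof}

\begin{proposition}\label{prop:six}
$\mathrm G(6,8)$ holds. Hence $f(n)\le n+1$ for $6\le n\le14$.
\end{proposition}
\begin{proof}
Apply Lemma~\ref{lem:account} with $D=6$, $p=2$, $L_1=K_1$, $L_2=K_1'$, $\kappa_1=\kappa_2=5$. Its hypotheses are provided by Lemmas~\ref{lem:four}, \ref{lem:K1} and~\ref{lem:tile1}, and $m=2(36-32)=8$. The second claim is Lemma~\ref{lem:reduce}.
\end{proof}

The budget is $2\cdot2^5+7\cdot2^3+8=128=2^7$. In words, for $7\le n\le 14$: Alice sends $x_7,\dots,x_n$. Below, $y$ stands for Bob's first six bits. Bob uses $2$ bits to say $y\in K_1$ or $y\in K_1'$, after which $5$ bits suffice. Or he uses $4$ bits to say which of the seven faces contains $y$, or to say ``alarm''; then $3$ more bits finish the face or name the alarm.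

\begin{example}
Let $n=7$, $x=010\,0\,01\,1$ and $y=100\,0\,01\,1$. Alice sends $x_7=1$. Bob agrees there, and with $2$ bits he says that his first six bits lie in $K_1$. Alice has $|h(x)|\le1$ and sends $\rho(x)=01$. Bob has the same $\rho$, so he has no alarm and names $j=1$ with $2$ bits. Alice sends $h_1(x)=0$, and the output is $1$. They have exchanged $1+2+2+2+1=8$ bits.
\end{example}

\section{More coordinates}\label{sec:general}

\subsection{Where the room for alarms comes from}

To reach larger $n$ we want larger sets of the same kind. In Lemma~\ref{lem:K1} Alice sent a block $\rho$ of two bits, and then Bob might have to report one of two positions. With a block of $u$ bits he would have $u$ possible alarms, while the core game on $K_0$ has room for two only. But we can replace the core. If the listener's word, too, is known to lie in $K_1$, then \emph{eight} alarms fit: $[K_1\mid K_1+8]$ is solvable in $5$ bits. Indeed, a speaker without an alarm sends $\rho(y)\in R_1$, and a speaker with an alarm sends the unused string $11$ and three more bits. In the former case the listener becomes the speaker of the game $[K_0\mid K_0+2]$, his alarms being the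 two coordinates of $\rho$. So $K_1$ can serve as the core for a next block of eight bits, and so on, with the roles exchanged at each step.

In each block some strings must be left unused. They are needed for alarms, and also, as the string $11$ in Lemma~\ref{lem:K1}, for a holder of an $x$ outside the set to say so. Leaving them out shrinks the set, while a set that costs $\kappa$ bits saves something only if it has more than $\frac12\cdot2^{\kappa}$ points. For $K_1$ the ratio of points to leaves is $18/32=9/16$. So the fractions of strings that we keep in all later blocks must have a product greater than $8/9$. We shall leave out, for $t\ge2$, the strings in which the first half of the $t$-th block is all ones. This loses very little, leaves many unused strings, and removes a large subcube, which is easy to tile.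

\subsection{The sets $K_t$}

Put $k_0=3$, $e_0=2$, and for $t\ge1$
\[
 u_t=e_{t-1},\qquad s_1=2,\quad s_t=\tfrac12u_t\ \ (t\ge2),\qquad k_t=k_{t-1}+u_t,\qquad e_t=2^{k_t-s_t},
\]
and $D_t=k_t+1$ for $t\ge0$. Here $u_t$ is the length of the $t$-th block and $s_t$ is the number of its bits that are not allowed to be all ones. The sets $K_t$ to be defined live in dimension $D_t$. We shall see that $k_t$ is the number of bits that $K_t$ costs for $t\ge1$, and that $e_t$ alarms fit when both words are known to lie in $K_t$. All $u_t$ and $s_t$ are powers of two. The first values are
\[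
\begin{array}{c|ccccc}
 t & u_t & s_t & k_t & e_t & D_t\\ \hline
 0 & & & 3 & 2 & 4\\
 1 & 2 & 2 & 5 & 8 & 6\\
 2 & 8 & 4 & 13 & 512 & 14\\
 3 & 512 & 256 & 525 & 2^{269} & 526
\end{array}
\]
For $t\ge2$ we have $k_t=k_{t-1}+2s_t$, hence
\begin{equation}\label{eq:growth}
 s_{t+1}=\tfrac12e_t=2^{k_t-s_t-1}=2^{k_{t-1}+s_t-1}\ge 2^{s_t+4}\qquad(t\ge2),
\end{equation}
since $k_{t-1}\ge5$. In particular the sequence $s_2=4,s_3,\dots$ increases strictly, and $s_t\ge t+2$ for $t\ge2$.

As $D_t=4+u_1+\dots+u_t$, we can write points of $\{0,1\}^{D_t}$ as $(h,w,\rho_1,\dots,\rho_t)$ with $h\in\{0,1\}^3$, $w\in\{0,1\}$, $\rho_i\in\{0,1\}^{u_i}$. Let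
\[
 R_i=\{\rho\in\{0,1\}^{u_i}:\text{the first $s_i$ bits of $\rho$ are not all $1$}\},\qquad |R_i|=2^{u_i}(1-2^{-s_i}),
\]
\[
 K_t=T\times\{0,1\}\times R_1\times\dots\times R_t,\qquad K_t'=\overline T\times\{0,1\}\times R_1\times\dots\times R_t .
\]
The sets $K_0,K_1,K_1'$ and $R_1$ are those of Section~\ref{sec:six}. For $t\ge1$ the $2^{u_t-s_t}$ strings of $\{0,1\}^{u_t}$ outside $R_t$ are called the \emph{slots} of level $t$.

\begin{lemma}\label{lem:alternate}
For every $t\ge0$, the game $[K_t\mid K_t+e_t]$ is solvable in $k_t$ bits. For $t\ge1$ there is such a protocol in which the speaker first sends $u_t$ bits; he sends a slot only if he holds an alarm, and after a slot $k_{t-1}$ bits remain.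
\end{lemma}
\begin{proof}
For $t=0$ use Lemma~\ref{lem:core}, as $K_0\subseteq K_0^+$. Let $t\ge1$. A speaker with an alarm sends a slot and $k_{t-1}$ further bits. This distinguishes
\[
 2^{u_t-s_t}\cdot2^{k_{t-1}}=2^{k_t-s_t}=e_t
\]
alarms. A speaker with $y\in K_t$ sends $\rho=\rho_t(y)\in R_t$. Now the roles are exchanged. If $\rho_t(x)\ne\rho$, the old listener has as his alarm a coordinate of the $t$-th block in which $x$ differs from $\rho$; there are $u_t=e_{t-1}$ possible alarms. If $\rho_t(x)=\rho$, then $x$ and $y$ agree on the $t$-th block, and he holds the point of $K_{t-1}$ obtained from $x$ by deleting this block. The old speaker holds the point of $K_{t-1}$ obtained from $y$. By induction $k_{t-1}$ further bits suffice. The total is $u_t+k_{t-1}=k_t$.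
\end{proof}

Now we drop the promise that the other word lies in $K_t$ as well. The slots, which are idle when the speaker has no alarm, serve to explain why a word is outside $K_t$.

\begin{lemma}\label{lem:cost}
For every $t\ge1$, each of $K_t$ and $K_t'$ costs $k_t$ bits.
\end{lemma}
\begin{proof}
For $t=1$ this is Lemma~\ref{lem:K1}. Let $t\ge2$. Complementing the $h$-coordinates as before, we may restrict ourselves to $K_t$. Let Bob hold $y\in K_t$ and Alice an arbitrary $x\in\{0,1\}^{D_t}$.

If $x\in K_t$, Alice plays as the speaker, without alarm, in the protocol of Lemma~\ref{lem:alternate}; she then sends no slot. So the slots are free for the case $x\notin K_t$. There are $2^{u_t-s_t}=2^{s_t}$ of them, and $2^{s_t}\ge s_t\ge t+2$. With a slot Alice announces one of the following $t+2$ statements that is true for $x$; at least one is, because $x\notin K_t$. Then $k_{t-1}\ge5$ bits remain.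
\begin{itemize}
\item $h(x)=000$. Bob names with $2$ bits the $j$ with $h_j(y)=1$. Output $h_j$.
\item $|h(x)|\ge2$. Alice names with $2$ bits a pair $j\ne j'$ with $h_j(x)=h_{j'}(x)=1$. As $|h(y)|=1$, Bob can name with $1$ bit one of the two where $h(y)$ is $0$. Output it.
\item $\rho_i(x)\notin R_i$, for $i=1,\dots,t$. The first $s_i$ bits of $\rho_i(x)$ are all $1$, and those of $\rho_i(y)\in R_i$ are not. Bob names one of these positions at which $\rho_i(y)$ is $0$. Output it. This takes $\log_2s_i$ bits, which is $1$ for $i=1$; for $i\ge2$ it is
\[
 \log_2(\tfrac12e_{i-1})=k_{i-1}-s_{i-1}-1<k_{i-1}\le k_{t-1}. \qedhere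
\]
\end{itemize}
\end{proof}

At level $1$ this simple argument would fail: there is only one slot, followed by only $3$ bits. This is why Lemma~\ref{lem:K1} used the set $K_0^+$, which takes care of $h(x)=000$ without a slot.

\subsection{Tiling the complement}

Put $p_1=2$ and $p_t=D_{t-1}$ for $t\ge2$.

\begin{lemma}\label{lem:tile}
For every $t\ge1$, $\{0,1\}^{D_t}\setminus(K_t\cup K_t')$ is a disjoint union of $p_t$-dimensional subcubes.
\end{lemma}
\begin{proof}
For $t=1$ this is Lemma~\ref{lem:tile1}. Let $t\ge2$ and $M=K_{t-1}\cup K_{t-1}'\subseteq\{0,1\}^{D_{t-1}}$, so that $K_t\cup K_t'=M\times R_t$. Writing $M^c$ and $R_t^c$ for complements in $\{0,1\}^{D_{t-1}}$ and $\{0,1\}^{u_t}$, we have to tile the disjoint union of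
\[
 M^c\times\{0,1\}^{u_t}\qquad\text{and}\qquad M\times R_t^c .
\]
Here $R_t^c$, the set of strings whose first $s_t$ bits are all $1$, is a subcube of dimension $u_t-s_t=s_t$. Note also that a subcube of dimension at least $p_t$ splits into $p_t$-dimensional ones if we fix some of its free coordinates in all possible ways.

Let $t\ge3$. We claim that $s_t\ge D_{t-1}=p_t$. Put $a=k_{t-2}\ge5$ and $b=s_{t-1}\ge4$. By \eqref{eq:growth}, $s_t=2^{a+b-1}$, while $D_{t-1}=k_{t-1}+1=a+2b+1$. As $2^{q-1}\ge2q$ for all integers $q\ge4$,
\[
 s_t=2^{a+b-1}\ge2a+2b\ge a+2b+1=D_{t-1}.
\]
So the subcubes $\{z\}\times\{0,1\}^{u_t}$ with $z\in M^c$ and $\{z\}\times R_t^c$ with $z\in M$ have dimension at least $p_t$ and can be split.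

Let $t=2$. Then $u_2=8\ge6=p_2$, and the first part is tiled in the same way. In the second part $R_2^c$ has dimension only $4$, but $M=C\times\{0,1\}\times R_1$ provides two more dimensions: by \eqref{eq:edges}, $M\times R_2^c$ is the disjoint union of the subcubes
\[
 E\times\{0,1\}\times\{\rho\}\times R_2^c,\qquad E\text{ one of the three edges of }C\text{ in \eqref{eq:edges}},\quad \rho\in R_1,
\]
of dimension $1+1+0+4=6=p_2$.
\end{proof}

\section{The upper bound}\label{sec:upper}

\begin{proposition}\label{prop:G}
For every $t\ge1$ let $m_t=4|K_t|-2^{D_t}$. Then $m_t\ge e_t$, and $\mathrm G(D_t,m_t)$ holds.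
\end{proposition}
\begin{proof}
\emph{The estimate.} We have $|K_1|=18$, so $m_1=72-64=8=e_1$. Let $t\ge2$. As $|K_t|=18\prod_{i=2}^t2^{u_i}(1-2^{-s_i})$ and $2^{D_t}=64\prod_{i=2}^t2^{u_i}$,
\[
 \frac{m_t}{2^{D_t}}=\frac98\prod_{i=2}^t\bigl(1-2^{-s_i}\bigr)-1 .
\]
The factor for $i=2$ is $15/16$. The others have product at least $1-\sum_{i\ge3}2^{-s_i}$. Since $s_3=256$ and the $s_i$ are strictly increasing integers, the sum is at most $2\cdot2^{-256}<1/100$. Hence
\[
 \frac{m_t}{2^{D_t}}\ge\frac98\cdot\frac{15}{16}\cdot\frac{99}{100}-1=\frac{565}{12800}>\frac1{32}\ge2^{-1-s_t}=\frac{e_t}{2^{D_t}},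
\]
where we used $s_t\ge4$ and $e_t=2^{k_t-s_t}=2^{D_t-1-s_t}$.

\emph{The protocol}, by induction on $t$. First, $\mathrm G(p_t,D_t-p_t)$ holds. For $t=1$ this is $\mathrm G(2,4)$, Lemma~\ref{lem:four}. For $t\ge2$ we have $p_t=D_{t-1}$ and
\[
 D_t-p_t=u_t=e_{t-1}\le m_{t-1},
\]
so it follows from $\mathrm G(D_{t-1},m_{t-1})$. Now apply Lemma~\ref{lem:account} with $D=D_t$, $p=p_t$, $L_1=K_t$, $L_2=K_t'$ and $\kappa_1=\kappa_2=k_t$. The sets are disjoint and cost $k_t$ bits by Lemma~\ref{lem:cost}, and the rest is tiled by Lemma~\ref{lem:tile}. As $|K_t'|=|K_t|$ and $D_t=k_t+1$, the number of alarms is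
\[
 2\bigl(2|K_t|-2^{k_t}\bigr)=4|K_t|-2^{D_t}=m_t. \qedhere
\]
\end{proof}

The inequality $m_t\ge e_t$ keeps the induction going: the $e_t$ coordinates of the next block are exactly the alarms that the subcubes of the next level need. The same inequality makes the ranges of $n$ overlap.

\begin{proof}[Proof of $f(n)\le n+1$ for $n\ge2$]
By Proposition~\ref{prop:G} and Lemma~\ref{lem:reduce}, the inequality holds for $D_t\le n\le D_t+m_t$ and every $t\ge1$. As $D_{t+1}=D_t+u_{t+1}=D_t+e_t\le D_t+m_t$, as $D_1=6$, and as $D_t\to\infty$, these intervals cover all $n\ge6$. For $2\le n\le6$ see Lemma~\ref{lem:four}.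
\end{proof}

\begin{proof}[Proof of the bound on the number of messages]
The protocol of Lemma~\ref{lem:core} has at most $2$ messages, the first by the speaker. In Lemma~\ref{lem:alternate} each level adds one message before it, so that protocol has at most $t+2$ messages. In Lemma~\ref{lem:cost} the holder of $x$ begins and there are again at most $t+2$ messages. Indeed, for $t=1$ there are at most $3$: Alice's $\rho(x)$ followed by the two messages of Lemma~\ref{lem:core}, or Alice, Bob, Alice in the case where she starts with the string $11$. For $t\ge2$ Alice either plays Lemma~\ref{lem:alternate}, or sends a slot and possibly a pair, whereupon Bob answers.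

Let $g_0=2$, the number of messages for $\mathrm G(2,4)$ in Lemma~\ref{lem:four}, and for $t\ge1$ let $g_t$ be the largest number of messages in our protocol for $\mathrm G(D_t,m_t)$. There the speaker names his class. If this is an alarm, they are done; if it is $K_t$ or $K_t'$, at most $t+2$ messages follow; if it is a subcube, at most $g_{t-1}$ follow, by Lemma~\ref{lem:cube}. So $g_t\le1+\max(t+2,g_{t-1})$, and $g_t\le t+3$ by induction.

Now let $n\ge7$ and let $t\ge1$ be the least index with $n\le D_t+m_t$. Then $n\ge D_t$: for $t=1$ because $D_1=6$, and for $t\ge2$ because $n>D_{t-1}+m_{t-1}\ge D_t$. So Lemma~\ref{lem:reduce} applies with $r=D_t$, and with Alice's first message the total is at most $t+4$.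

Let $\tau_1=2$ and $\tau_{j+1}=2^{\tau_j}$, so that $n\ge\tau_j$ implies $\log^*n\ge j$. By \eqref{eq:growth} and $s_2=4=\tau_2$, we have $s_j\ge\tau_j$ for $j\ge2$. If $t\ge3$, then $n>D_{t-1}>s_{t-1}\ge\tau_{t-1}$, hence $t\le\log^*n+1$. For $t\le2$ this inequality is clear. So the number of messages is $O(\log^*n)$.
\end{proof}

\section{The lower bound}\label{sec:lower}

The inequality $f(n)\ge n+1$ for $n>2$ is in \cite{uri}. Here is a short proof. The idea is to count the pairs $(x,x)$ that reach a node of the protocol tree. If $n$ bits sufficed, this count would be as large as possible at every node. That forces one and the same party to send all bits but the last, and then one bit is too little.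

Put $V=\{0,1\}^n$. The pairs of inputs that lead to a given node of a protocol form a rectangle $X\times Y$ with $X,Y\subseteq V$; if Alice speaks there, the children have the rectangles $X_0\times Y$ and $X_1\times Y$, where $X$ is the disjoint union of $X_0$ and $X_1$, and analogously for Bob. We say that $(X,Y)$ is \emph{$k$-solvable} if $k$ bits suffice to find a coordinate of difference for all $x\in X$, $y\in Y$ with $x\ne y$. We may assume that all leaves of such a protocol have depth exactly $k$. Indeed, no pair with $x\ne y$ goes beyond depth $k$, so we may cut the tree there and choose the outputs at the new leaves arbitrarily. Leaves of smaller depth are extended by dummy bits; empty rectangles are allowed. The quantity to watch is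
\[
 d=|D|,\qquad D=X\cap Y .
\]
It is additive: if Alice speaks and $D_j=X_j\cap Y$, then $D$ is the disjoint union of $D_0$ and $D_1$. By symmetry every claim below also holds with the roles of Alice and Bob (and of $X$ and $Y$) exchanged.

\begin{lemma}\label{lem:leaf}
If $(X,Y)$ is $0$-solvable, then $d\le2$, and if $d=2$, then $X=Y=D$.
\end{lemma}
\begin{proof}
Let $i$ be the output. If $a\ne b$ are in $D$, then $a\in X$ and $b\in Y$, so $a_i\ne b_i$. Three bits cannot be pairwise different, so $d\le2$. If $D=\{a,b\}$ with $a\ne b$ and $c\in X\setminus D$, then $c_i\ne a_i$ and $c_i\ne b_i$ because $a,b\in Y$, which is again impossible. The same argument applies to $Y$.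
\end{proof}

\begin{lemma}\label{lem:diag}
If $(X,Y)$ is $k$-solvable and $k\ge1$, then $d\le2^k$.
\end{lemma}
\begin{proof}
Let $k=1$ and let Alice speak. If $|D_j|=2$ for some $j$, then $X_j=Y$ by Lemma~\ref{lem:leaf}, so $X_{1-j}\cap Y=\emptyset$ and $d=2$. Otherwise $d\le1+1$. For $k\ge2$ add the bounds for the two children.
\end{proof}

In particular $f(n)\ge n$ for $n\ge2$: if $n-1$ bits sufficed, then $(V,V)$, which has $d=2^n$, would be $(n-1)$-solvable with $n-1\ge1$. To gain one more bit we use rigidity.

\begin{lemma}\label{lem:rigid}
Consider a node with $k\ge1$ bits to go at which Alice speaks, and suppose $d=2^k$. If $k\ge2$, then $X=D$. If $k=1$, then $X=D$ or $Y=D$.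
\end{lemma}
\begin{proof}
Let $k=1$. If some child has $|D_j|=2$, then $Y=D_j=D$ by Lemma~\ref{lem:leaf}. Otherwise $D_0=\{a\}$ and $D_1=\{b\}$ with $a\ne b$. Let $i$ be the output at the leaf $(X_0,Y)$. As $a\in X_0$ and $b\in Y$, we have $a_i\ne b_i$. An element $c\in X_0\setminus\{a\}$ is not in $Y$, so it is different from both $a$ and $b$. As $a,b\in Y$, it follows that $c_i\ne a_i$ and $c_i\ne b_i$, which is impossible. So $X_0=\{a\}$. In the same way $X_1=\{b\}$, and $X=D$.

Let $k\ge2$. By Lemma~\ref{lem:diag}, $|D_0|=|D_1|=2^{k-1}$. By induction, whoever speaks at child $j$, we have $X_j=D_j$ or $Y=D_j$. The latter fails, because $Y\supseteq D_0\cup D_1$ and $D_{1-j}\neq\emptyset$. So $X_j=D_j$ for both $j$, and $X=D$.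
\end{proof}

\begin{proposition}\label{prop:lower}
$f(n)\ge n+1$ for $n\ge3$.
\end{proposition}
\begin{proof}
Suppose $(V,V)$ is $n$-solvable. At the root $d=2^n$, so by additivity and Lemma~\ref{lem:diag} every node with $k\ge1$ bits to go has $d=2^k$. By symmetry let Alice speak at the root. As long as only Alice has spoken, $Y=V$. If Bob spoke next at such a node with $2\le k<n$, Lemma~\ref{lem:rigid} with the roles exchanged would give $|Y|=|D|=2^k<2^n$, a contradiction. So Alice sends all of the first $n-1$ bits. We arrive at a node with $k=1$, $d=2$ and $Y=V$. By Lemma~\ref{lem:rigid}, $X=D$ or $Y=D$; as $|Y|=2^n>2$, it is $X$ that equals $D$, a set $\{a,b\}$. One more bit leads to at most two different outputs. But with $v^{(i)}$ denoting $a$ with its $i$-th bit flipped, the pairs $(a,v^{(1)}),(a,v^{(2)}),(a,v^{(3)})$ in $X\times Y$ require the three outputs $1,2,3$, a contradiction.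
\end{proof}

The hypothesis $n\ge3$ enters only through the third output. For $n=2$ the final node exists: after Alice has sent her first bit, Bob sends his, and the output is $1$ if these bits differ and $2$ otherwise.

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
For $n=1$ the output is always $1$, so $f(1)=0$. For $n=2$ the protocol just described gives $f(2)\le2$, and $f(2)\ge2$ was noted after Lemma~\ref{lem:diag}. For $n\ge3$ combine Proposition~\ref{prop:lower} with Section~\ref{sec:upper}, which also contains the bound on the number of messages.
\end{proof}

\begin{thebibliography}{1}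
\bibitem{uri} \emph{The Communication Complexity of the Universal Relation}, \texttt{http://renyi.hu/\textasciitilde tardos/uri.pdf}.
\end{thebibliography}

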